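# Subgraphs of the hypercube that lengthen distances by at most two

## 1. Hamming codes on blocks, and parity gates

Vertices of the hypercube $Q_n$ are the vectors of $\mathbb F_2^n$; two are adjacent when they differ in exactly one coordinate. We identify a set $D\subseteq[n]$ with its indicator vector, so $x+D$ is $x$ with the coordinates in $D$ flipped, and $e_i$ is the $i$-th unit vector. The edge from $x$ to $x+e_i$ has direction $i$.

The construction in this section is made of two devices. The first is a textbook object.

**Recall (Hamming code).** Let $b=2^r-1$ with $r\ge1$. Label the $b$ coordinates by the nonzero vectors $h_1,\dots,h_b$ of $\mathbb F_2^r$, and let $C=\{u\in\mathbb F_2^b:\sum_i u_ih_i=0\}$. The map $u\mapsto\sum_i u_ih_i$ is linear and onto $\mathbb F_2^r$, so $C$ has density $2^{-r}$ in $\mathbb F_2^b$. If $u\notin C$, then $\sum_iu_ih_i$ is a nonzero vector, hence equals $h_j$ for exactly one $j$, and $u+e_j\in C$. So every non-codeword is carried into $C$ by flipping exactly one coordinate, which we call $j(u)$.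

For $b=1$ the code is $\{0\}$, with density $\frac12$. For $b=3$ it is $\{000,111\}$, with density $\frac14$, and $j(u)$ is the coordinate in the minority: $j(011)$ is the first coordinate.

Now partition the coordinates,
$$[n]=B_1\sqcup\dots\sqcup B_K\sqcup E,\qquad K\ge1,\qquad |B_l|=2^{r_l}-1,\quad r_l\ge1,$$
where $E$ may be empty. For a vertex $x$ let $x_l$ be its restriction to $B_l$ and $\pi_l(x)\in\{0,1\}$ the parity of the number of ones in $x_l$. Let $C_l\subset\{0,1\}^{B_l}$ be a Hamming code, $\delta_l=2^{-r_l}$ its density, and $j_l(u)\in B_l$ the correcting coordinate of $u\notin C_l$.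

**Definition (code sets and gates).** For $1\le l\le K$ put $X_l=\{x:x_l\in C_l\}$; put $X_0=V(Q_n)$ and $\delta_0=1$. For $0\le l\le m\le K$ put
$$Z_{l,m}=\{x:\pi_{l+1}(x)=\dots=\pi_m(x)=0\},\qquad\text{so } Z_{l,l}=V(Q_n).$$

Being in $X_l$ is a condition on block $l$ only; being in $Z_{l,m}$ is a condition on blocks $l+1,\dots,m$ only. Each further block in the second condition halves the set, because half of the vectors on a nonempty block have even parity. I call the condition $\pi_k=0$ the gate of block $k$.

**Definition (the graph $H$).** $H$ is the spanning subgraph of $Q_n$ with the following edges.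

* $(\mathrm i)_l$, for $1\le l\le K$: for every $x\notin X_l$, the edge from $x$ to $x+e_{j_l(x_l)}$.
* $(\mathrm{ii})_l$, for $0\le l\le K$: for every $m$ with $l<m\le K$, every $i\in B_m$ and every $x\in X_l\cap Z_{l,m-1}$, the edge from $x$ to $x+e_i$.
* $(\mathrm{iii})_l$, for $0\le l\le K$: for every $i\in E\cup\bigcup_{k<l}B_k$ and every $x\in X_l\cap Z_{l,K}$, the edge from $x$ to $x+e_i$.

In (ii) the condition on $x$ concerns blocks $l,\dots,m-1$ and $i$ is in block $m$; in (iii) the condition concerns blocks $l,\dots,K$ and $i$ is in none of them. So in both cases the condition does not see coordinate $i$, and if it holds at one endpoint of the edge it holds at the other.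

**Example (a walk in $H$).** Take $n=10$, $B_1=\{1\}$, $B_2=\{2\}$, $B_3=\{3,4,5\}$, $B_4=\{6,7,8\}$, $E=\{9,10\}$. Let
$$x=0|1|011|100|00,\qquad y=1|1|011|010|10,$$
which differ in $D=\{1,6,7,9\}$. The last block on which $x$ and $y$ agree is $B_3$, and $x_3=y_3=011$ is not a codeword. Consider the walk
$$\begin{aligned}
0|1|011|100|00&\to 0|1|111|100|00 &&\text{direction }3,\ (\mathrm i)_3\\
&\to 0|1|111|000|00 &&\text{direction }6,\ (\mathrm{ii})_3\\
&\to 1|1|111|000|00 &&\text{direction }1,\ (\mathrm{iii})_3\\
&\to 1|1|111|000|10 &&\text{direction }9,\ (\mathrm{iii})_3\\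
&\to 1|1|111|010|10 &&\text{direction }7,\ (\mathrm{ii})_3\\
&\to 1|1|011|010|10 &&\text{direction }3,\ (\mathrm i)_3.
\end{aligned}$$
We entered the code in block $3$ by one extra step. Then we flipped coordinate $6$ first. It had to be flipped anyway, and flipping it now makes the parity of block $4$ even, which opens the edges of type $(\mathrm{iii})_3$. At the end we undid the extra step. The length is $6=|D|+2$. We shall see that such a walk exists for every pair $x,y$.

## 2. Detour subgraphs, and what $H$ is for

For a graph $G$, $d_G(x,y)$ denotes distance in $G$.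

**Definition.** A spanning subgraph $H$ of $G$ is a $(k,t)$-detour subgraph if $d_H(x,y)\le d_G(x,y)+k$ for all $x,y$ with $d_G(x,y)\le t$. A $(k,\infty)$-detour subgraph satisfies this for all $x,y$. Put
$$f_{k,t}(n)=\min\{|E(G)|:G\text{ is a }(k,t)\text{-detour subgraph of }Q_n\}.$$

We take $k=2$: distances up to $t$ may grow by at most two. A $(2,\infty)$-detour subgraph is a $(2,t)$-detour subgraph, so $f_{2,t}\le f_{2,\infty}$.

The problem is in "Hypercube problems", http://ktiml.mff.cuni.cz/~gregor/hypercube/hypercubes_lec14.pdf. The following bounds are known, for every $n$: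
$$2^n\cdot\frac{\log_2n}{2\cdot10^6}<f_{2,\infty}(n)<2^n\cdot\tfrac34\sqrt{2n}.$$
How many edges must one keep? Is $\sqrt n\,2^n$ the order of magnitude of $f_{2,\infty}(n)$?

The answer is no: $f_{2,\infty}(n)=\Theta(2^n\log n)$, and so $f_{2,\infty}(n)/(\sqrt n\,2^n)\to0$. Let $\Omega=0.56714\ldots$ be the solution of $\Omega e^\Omega=1$, so that $\ln(1/\Omega)=\Omega$.

**Theorem 1.** For every $n\ge2$, $f_{2,\infty}(n)<2^n(7\log_2n+13)$. Moreover $f_{2,t}(n)\le2^n(\frac72t+14)$ for every integer $t\ge1$.

**Theorem 2.** Let $t=t(n)\to\infty$ ($t=\infty$ allowed) and $\tau=\min(t,n)$. Then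
$$f_{2,t}(n)\ge\left(\frac1{2\Omega}-o(1)\right)2^n\ln\tau .$$
In particular $f_{2,\infty}(n)\ge(0.611-o(1))\,2^n\log_2n$.

Since $7\log_2n+13=o(\sqrt n)$, Theorem 1 alone settles the question negatively. Together with either the quoted lower bound or Theorem 2, which is self-contained and has a better constant, it gives $f_{2,\infty}(n)=\Theta(2^n\log n)$. If $t\ge n^c$ for a fixed $c>0$, then $\ln\tau\ge\min(c,1)\ln n$, and with $f_{2,t}\le f_{2,\infty}$ we also get $f_{2,t}(n)=\Theta(2^n\log n)$. For smaller growing $t$ the two theorems give $\Omega(2^n\log t)$ and $O(2^n\min(t,\log n))$; the order there, and the sharp constant for $t=\infty$, are not determined here.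

The graph $H$ of Section 1, with suitable block sizes, proves Theorem 1. The proof of Theorem 2 is a separate argument, in Sections 7 to 10.

## 3. Squares, and blocks without gates

For $n=1$ the single edge must stay, so $f_{2,t}(1)=1$. In general a $(2,t)$-detour subgraph with $t\ge1$ joins the ends of every edge of $Q_n$ by a path, so it is connected. Hence $f_{2,t}(2)\ge3$. The path $00,01,11,10$ has three edges; the only pair at a changed distance is $00,10$, at distance $3=1+2$. So $f_{2,t}(2)=3$ for every $t\ge1$. The directions along this detour are $2,1,2$: an extra direction is used first, and undone last. Section 7 shows that long detours look the same.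

Now a first general attempt, using only codes. Fix an integer $t\ge1$, let $n=(t+1)(2^r-1)$, and cut $[n]$ into $t+1$ blocks of size $2^r-1$ with $E=\emptyset$. Keep the edges $(\mathrm i)_l$, and at every vertex of $X_l$ keep all edges in directions outside $B_l$. If $x$ and $y=x+D$ satisfy $1\le|D|\le t$, then $D$ misses some block $B_l$, so $x_l=y_l$. If this is a codeword, flip $D$ in any order, staying in $X_l$. If not, let $j=j_l(x_l)$ and go from $x$ to $x+e_j$, flip $D$ inside $X_l$ to reach $y+e_j$, and step to $y$. The length is at most $|D|+2$. In units of $2^n$ the number of edges is less than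
$$(t+1)+(t+1)\cdot\tfrac12\cdot2^{-r}\cdot t(2^r-1)<(t+1)+\tfrac12t(t+1),$$
because each vertex gives at most one edge $(\mathrm i)_l$, and the set $X_l$ of density $2^{-r}$ has $t(2^r-1)$ directions outside $B_l$, each edge being counted at both ends. For $t=1$ this is less than $3$.

For $t=\infty$ the attempt stops at one definite place: a set $D$ that meets every block. For $D=[n]$ there is no coordinate outside $D$ at all, and no block on which $x$ and $y$ agree.

The gates deal with exactly these sets. If $D$ meets $B_k$, then at most one flip of a coordinate of $D\cap B_k$ makes the parity of block $k$ even, and this flip is not wasted, since it must be made at some time. So a block that $D$ misses gives a code and costs two steps, while a block that $D$ meets gives a halving and costs nothing. To use both, we let $l$ be the *last* block that $D$ misses. Then all the gates after $l$ are available.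

## 4. Routing in $H$

The results of this section hold for every choice of block sizes $2^{r_l}-1$.

**Lemma 1.** Let $0\le l\le m\le K$, let $u,v\in X_l\cap Z_{l,m}$, and suppose that $D'=u+v$ satisfies
$$D'\subseteq E\cup\bigcup_{k<l}B_k\cup\bigcup_{k>m}B_k\qquad\text{and}\qquad D'\cap B_k\ne\emptyset\ \text{ for all } m<k\le K.$$
Then there is a $u$–$v$ path of length $|D'|$ using only edges of types $(\mathrm{ii})_l$ and $(\mathrm{iii})_l$.

*Proof.* The induction is downward on $m$: it passes the gates of blocks $m+1,m+2,\dots,K$ one at a time.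

**Base, $m=K$.** Here all gates are already passed. We have $D'\subseteq E\cup\bigcup_{k<l}B_k$. Flip the coordinates of $D'$ in any order. None of them lies in blocks $l,\dots,K$, so every intermediate vertex is in $X_l\cap Z_{l,K}$, and every edge has type $(\mathrm{iii})_l$.

**Step, $m<K$.** This passes gate $m+1$ and leaves the other coordinates to the induction hypothesis. Let $F=D'\cap B_{m+1}\ne\emptyset$ and $D''=D'\setminus F$. At every vertex of $X_l\cap Z_{l,m}$ all edges in directions of $B_{m+1}$ are present, by $(\mathrm{ii})_l$ with $m+1$ in place of $m$. Flipping such coordinates does not leave $X_l\cap Z_{l,m}$, since blocks $l,\dots,m$ are untouched.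

Let $A=\emptyset$ if $\pi_{m+1}(u)=0$; otherwise let $A=\{i\}$ for some $i\in F$. Go from $u$ to $u'=u+A$. Now $\pi_{m+1}(u')=0$, so $u'\in X_l\cap Z_{l,m+1}$. The set $D''$ avoids $B_l$ (if $l\ge1$) and $B_{l+1},\dots,B_{m+1}$, so $u'+D''\in X_l\cap Z_{l,m+1}$ as well. Moreover $D''\subseteq E\cup\bigcup_{k<l}B_k\cup\bigcup_{k>m+1}B_k$, and $D''$ meets every $B_k$ with $k>m+1$. By induction there is a path of length $|D''|$ from $u'$ to $u'+D''$ with edges of the allowed types. From $u'+D''\in X_l\cap Z_{l,m}$ flip the coordinates of $F\setminus A$. This reaches $u+A+D''+(F\setminus A)=u+D'=v$. The total length is $|A|+|D''|+|F\setminus A|=|D'|$. $\square$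

**Proposition 1.** $H$ is a $(2,\infty)$-detour subgraph of $Q_n$. More precisely, let $x\ne y$, let $D=x+y$, and let $l$ be the largest index in $\{1,\dots,K\}$ with $D\cap B_l=\emptyset$, or $l=0$ if there is none. Then $x$ and $y$ are joined by a path of length at most $|D|+2$ that uses only edges of types $(\mathrm i)_l,(\mathrm{ii})_l,(\mathrm{iii})_l$ with this one index $l$ (type (i) only if $l\ge1$).

*Proof.* By the choice of $l$, $D$ meets every $B_k$ with $k>l$; and if $l\ge1$ then $D\cap B_l=\emptyset$, so $x_l=y_l$ and $D\subseteq E\cup\bigcup_{k<l}B_k\cup\bigcup_{k>l}B_k$. Recall that $Z_{l,l}$ is the whole vertex set, so Lemma 1 with $m=l$ asks only that its two ends lie in $X_l$.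

If $l=0$, or if $l\ge1$ and $x_l\in C_l$, then $x,y\in X_l$, and Lemma 1 with $m=l$ gives a path of length $|D|$.

If $l\ge1$ and $x_l=y_l\notin C_l$, put $j=j_l(x_l)=j_l(y_l)$. The edges from $x$ to $x+e_j$ and from $y$ to $y+e_j$ are in $H$ by $(\mathrm i)_l$. The vertices $x+e_j$ and $y+e_j$ lie in $X_l$ and differ exactly in $D$, so Lemma 1 with $m=l$ joins them by a path of length $|D|$. The total is $|D|+2$. $\square$

## 5. What $H$ costs, and why equal blocks stop at $\sqrt n$

We count edges in units of $2^n$. The conditions $x_l\in C_l$ and $\pi_k(x)=0$ for $k>l$ involve different nonempty blocks, so their densities multiply. Edges of types (ii) and (iii) satisfy their condition at both ends, which gives a factor $\frac12$. Hence the counts are at most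

$$(\mathrm i)_l:\ 1-\delta_l<1;\qquad
(\mathrm{ii})_l:\ \frac12\,\delta_l\sum_{m>l}|B_m|\,2^{-(m-1-l)};\qquad
(\mathrm{iii})_l:\ \frac12\,\delta_l\,2^{-(K-l)}\Bigl(|E|+\sum_{k<l}|B_k|\Bigr).$$

The natural first choice is to give all blocks the same size $b=2^r-1$. Then, whatever $K$ is, $(\mathrm{ii})_0$ with $m=1$ consists of all edges in directions of $B_1$, that is $\frac12b$ units. And $(\mathrm{iii})_K$ consists of the edges in the $n-b$ directions outside $B_K$ at $X_K$, that is $\frac12\cdot\frac{n-b}{b+1}$ units. Their sum is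
$$\frac12\left(b+\frac{n-b}{b+1}\right)=\frac12\left((b+1)+\frac{n+1}{b+1}-2\right)\ge\sqrt{n+1}-1,$$
by the inequality between arithmetic and geometric means. The larger of the two is at least half of this, so with equal blocks $H$ has at least $\frac12(\sqrt{n+1}-1)\,2^n$ edges. The first block should be small, because its directions are kept at every vertex. The last block should be large, because its code must have density about $1/n$.

So the sizes must grow. They must not grow too fast. If $|B_m|=2^m-1$, so that $\delta_l=2^{-l}$, the term of $(\mathrm{ii})_l$ for a given $m>l$ is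
$$\tfrac12\cdot2^{-l}(2^m-1)2^{-(m-1-l)}=1-2^{-m},$$
about $1$ for each pair $l<m$, and the sum over pairs is of order $K^2$. If the sizes grow by a factor below $2$ per block, on average, the sum over $m$ converges geometrically. Using every Hamming length twice gives a factor $\sqrt2$ per block. That is the choice we make.

## 6. Proof of Theorem 1: the Hamming lengths $1,1,3,3,7,7,\dots$

**Step 1: fix the sizes, and bound $K$ and $|E|$.** Let $n\ge2$ and
$$N_R=2\sum_{r=1}^R(2^r-1)=2^{R+2}-2R-4 ,$$
and let $R\ge1$ be maximal with $N_R\le n$; it exists because $N_1=2$. Take $K=2R$ and $|B_{2r-1}|=|B_{2r}|=2^r-1$ for $1\le r\le R$, with $E$ the remaining coordinates. So $|B_m|=2^{\lceil m/2\rceil}-1$ and $\delta_{2r-1}=\delta_{2r}=2^{-r}$. Since $3\cdot2^R\ge2R+4$ for $R\ge1$, we have $N_R\ge2^R$, and therefore $R\le\log_2n$. By maximality, $|E|=n-N_R<N_{R+1}-N_R=2(2^{R+1}-1)<2^{R+2}$.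

By Proposition 1, $H$ is a $(2,\infty)$-detour subgraph. It remains to count.

**Step 2: the edges (i) cost less than $2R$.** Each of the $K=2R$ indices costs less than $1$.

**Step 3: the edges (ii) cost at most $3+5R$.** We bound $(\mathrm{ii})_l$ separately for even and odd $l$. Let $l=2r$, including $l=0$ with $r=0$, so $\delta_l=2^{-r}$. Using $|B_m|<2^{\lceil m/2\rceil}$ for $m=2r+1,2r+2,2r+3,\dots$, the cost is at most
$$\frac12\left(2+\frac22+\frac44+\frac48+\frac8{16}+\frac8{32}+\cdots\right)=\frac12\left(3+\frac32+\frac34+\cdots\right)=\frac12\cdot3\cdot2=3 .$$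
Let $l=2r-1$, so again $\delta_l=2^{-r}$. The term $m=2r$ contributes less than $2^{-r}\cdot2^r=1$ inside the bracket. For $m\ge2r+1$ the factor is $2^{-(m-1-l)}=2^{-(m-2r)}=\frac12\cdot2^{-(m-1-2r)}$, half of what it was for $l=2r$. So the cost is at most $\frac12\left(1+\frac12\cdot6\right)=2$. Adding $3$ for $l=0$ and $2+3$ for each pair $l=2r-1,2r$ with $1\le r\le R$ gives $3+5R$.

**Step 4: the edges (iii) cost less than $10$.** We sum over $l$ in three groups, writing $q=R-r\ge0$.

For $l=2r\ge2$ we have $\sum_{k<l}|B_k|=2\sum_{s<r}(2^s-1)+(2^r-1)<3\cdot2^r$ and $2^{-(K-l)}=4^{-q}$. Since $2^{-r}4^{-q}\cdot2^{R+2}=4\cdot2^q4^{-q}=4\cdot2^{-q}$, the cost is at most $\frac12(4\cdot2^{-q}+3\cdot4^{-q})$. Summing over $q\ge0$ gives at most $\frac12(8+4)=6$.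

For $l=2r-1$ we have $\sum_{k<l}|B_k|=2\sum_{s<r}(2^s-1)<2\cdot2^r$ and $2^{-(K-l)}=\frac12\cdot4^{-q}$. The cost is at most $\frac12(2\cdot2^{-q}+4^{-q})$, with sum at most $\frac12\left(4+\frac43\right)=\frac83$.

For $l=0$ the cost is at most $\frac12\cdot2^{-2R}\cdot2^{R+2}=2^{1-R}\le1$.

The total is at most $6+\frac83+1<10$.

**Step 5: add up.** This proves the first claim:
$$|E(H)|<2^n(2R+3+5R+10)=2^n(7R+13)\le2^n(7\log_2n+13).$$

**Step 6: finite $t$, by keeping only the last $t+1$ indices.** Let $t\ge1$ be an integer. For $n=1$ we have $f_{2,t}(1)=1$, which is below the bound. Let $n\ge2$.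

Suppose first that $t+1\le K$, and let $1\le|D|\le t$. The $t+1$ disjoint blocks $B_{K-t},\dots,B_K$ cannot all meet $D$, so the index $l$ of Proposition 1 satisfies $l\ge K-t\ge1$. The path in that proposition uses only edges of index $l$. Hence the edges of types (i), (ii), (iii) with $K-t\le l\le K$ form a $(2,t)$-detour subgraph. There are $t+1$ indices. Type (i) costs at most $t+1$. Type (ii) costs alternately at most $2$ and at most $3$. Among $t+1$ consecutive indices the number of even ones exceeds the number of odd ones by at most $1$, so type (ii) costs at most $\frac52(t+1)+\frac12$. Type (iii) costs at most $10$. The sum is at most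
$$(t+1)+\tfrac52(t+1)+\tfrac12+10=\tfrac72t+14 .$$
If instead $t\ge K=2R$, then $H$ itself costs less than $7R+13\le\frac72t+13$. This proves Theorem 1. $\blacksquare$

## 7. How a path can avoid the directions of $D$ at both ends

We turn to Theorem 2. Let $H$ now be any $(2,t)$-detour subgraph of $Q_n$, and let
$$S(x)=\{i: x\text{ and }x+e_i\text{ are adjacent in }H\}.$$
If $H$ is sparse, a random $D$ that is not too large avoids $S(x)$ and $S(x+D)$. This section shows what such a $D$ forces.

**Lemma 2.** Let $y=x+D$ with $D\ne\emptyset$, $|D|\le t$ and $D\cap S(x)=D\cap S(y)=\emptyset$. Then there is $j\in S(x)\cap S(y)$, $j\notin D$, such that $w=y+e_j$ satisfies $j\in S(w)$ and $S(w)\cap D\ne\emptyset$.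

*Proof.* Since $d_{Q_n}(x,y)=|D|\le t$, there is an $x$–$y$ path in $H$ of length at most $|D|+2$. It uses each direction of $D$ an odd number of times and every other direction an even number of times. Its first edge has a direction $j\in S(x)$, so $j\notin D$, and $j$ is used at least twice. Therefore the length is at least $|D|+2$. So it is exactly $|D|+2$: direction $j$ is used exactly twice, each direction of $D$ exactly once, and no other direction at all.

The last edge has its direction in $S(y)$, hence not in $D$, hence equal to $j$. As the length is at least $3$, the first and the last step are different, and they are the two uses of $j$. Thus $j\in S(x)\cap S(y)$, the vertex before $y$ is $w=y+e_j$, and $j\in S(w)$. The middle part of the path goes from $x+e_j$ to $w$ and uses each direction of $D$ once. Its last edge shows that some $i\in D$ lies in $S(w)$. $\square$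

For the path $00,01,11,10$ in $Q_2$, with $x=00$, $y=10$, $D=\{1\}$: $S(x)=S(y)=\{2\}$, $j=2$, $w=11$, and $S(w)=\{1,2\}$ contains both $j=2$ and $i=1$.

With $D^+=D\cup\{j\}$ we have $w=x+D^+$, and $S(w)$ contains *two* elements of $D^+$, namely $i$ and $j$. For a sparse random set this is rare unless $S(w)$ is large. So vertices of large degree are needed, and we shall measure how many.

## 8. From the pair $(x,y)$ to the vertex $w$

**Step 1: parameters.** Let $d$ be the average degree of $H$ and $\lambda=\ln\tau\to\infty$. We show $d\ge(1/\Omega-o(1))\lambda$, with an $o(1)$ that does not depend on $H$; Theorem 2 follows because $|E(H)|=2^nd/2$. We may assume $d<\lambda/\Omega<2\lambda$. Put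
$$M=2\lambda^2,\qquad p_0=\frac\lambda n,\qquad p_1=\frac{\tau}{2n\lambda^6}\le\tfrac12\lambda^{-6},\qquad p\in[p_0,p_1].$$
For large $n$ we have $\lambda\ge1$ and $p_0<p_1$, since $2\lambda^7<e^\lambda=\tau$. Call $x$ *low* if $|S(x)|\le M$, and *high* otherwise.

Let $x$ be a uniform vertex and, independently, let $D\subseteq[n]$ contain each coordinate independently with probability $p$. Put $y=x+D$. Given $D$, the vertex $y$ is uniform; so $y$ is uniform and independent of $D$.

**Step 2: the event to which Lemma 2 applies is almost certain.** Let $\mathcal E_p$ be the event that $D\ne\emptyset$, $|D|\le t$, $D\cap S(x)=D\cap S(y)=\emptyset$, and $x,y$ are low. We bound each way in which it can fail.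

* $\Pr(D\cap S(x)\ne\emptyset)\le\mathbb E|D\cap S(x)|=pd\le p_1\cdot2\lambda\le\lambda^{-5}$, and the same for $y$.
* $\Pr(x\text{ high})\le d/M\le1/\lambda$ by Markov's inequality, and the same for $y$.
* $\Pr(D=\emptyset)=(1-p)^n\le e^{-pn}\le e^{-\lambda}=1/\tau$.
* $\Pr(|D|>t)\le2/\tau$. If $t\ge n$, this probability is $0$. Otherwise $\tau=t$, and both the mean and the variance of $|D|$ are at most $pn\le p_1n\le t/2$, so Chebyshev's inequality gives at most $(t/2)/(t/2)^2=2/t$.

So $\Pr(\mathcal E_p)\ge1-\varepsilon$ with $\varepsilon=2\lambda^{-5}+2/\lambda+3/\tau\to0$, uniformly in $p\in[p_0,p_1]$.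

**Step 3: record the conclusion of Lemma 2 as an event about $x$ and $D\cup\{j\}$.** Let $S_{\rm low}(w)=\{j\in S(w):w+e_j\text{ low}\}$ and, for $D'\subseteq[n]$,
$$G_j(x,D'):\quad x\text{ low},\quad j\in D'\cap S(x),\quad j\in S_{\rm low}(x+D'),\quad|D'\cap S(x+D')|\ge2 .$$
On $\mathcal E_p$, take $j$ and $w$ from Lemma 2 and $D^+=D\cup\{j\}$. Then $G_j(x,D^+)$ holds: $x$ is low; $j\in S(x)$; $w=x+D^+$, $j\in S(w)$, and $w+e_j=y$ is low; and $D^+\cap S(w)$ contains $j$ and an element $i\in D$, with $i\ne j$.

**Step 4: replace $D\cup\{j\}$ by $D$, at the price of a factor $1/p$.** For fixed $j$ and $D'\ni j$,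
$$\Pr(j\notin D,\ D\cup\{j\}=D')=\Pr(D=D'\setminus\{j\})=p^{|D'|-1}(1-p)^{n-|D'|+1}=\frac{1-p}p\Pr(D=D').$$
Multiply by $\Pr_x(G_j(x,D'))$ and sum over $D'\ni j$; recall that $x$ and $D$ are independent and that $G_j(x,D)$ requires $j\in D$. This gives
$$\Pr(\mathcal E_p)\le\sum_j\Pr\bigl(j\notin D,\ G_j(x,D\cup\{j\})\bigr)=\frac{1-p}p\,\mathbb E\sum_j\mathbf 1_{G_j(x,D)} .$$

**Step 5: pass from $x$ to $w$.** From now on let $w=x+D$, which is uniform and independent of $D$. Let $A(w,D)$ be the event that $D\cap S_{\rm low}(w)\ne\emptyset$ and $|D\cap S(w)|\ge2$, and let $\beta=|D\cap S(x)|$. If $G_j(x,D)$ holds, then $j\in D\cap S(x)$, $x$ is low, and $A(w,D)$ holds. Hence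
$$\sum_j\mathbf 1_{G_j(x,D)}\le\beta\,\mathbf 1[x\text{ low}]\,\mathbf 1_{A(w,D)}\le\mathbf 1_{A(w,D)}+\beta(\beta-1)\mathbf 1[x\text{ low}] .$$
The second inequality is clear if $x$ is high or $\beta=0$; otherwise $\beta\mathbf 1_A-\mathbf 1_A=(\beta-1)\mathbf 1_A\le\beta(\beta-1)$. Given $x$, $\mathbb E[\beta(\beta-1)]=|S(x)|(|S(x)|-1)p^2$, so the last term has expectation at most $M^2p^2$. Using $1-p\le1$ and $\Pr(\mathcal E_p)\ge1-\varepsilon$,
$$p(1-\varepsilon)\le\Pr(A(w,D))+M^2p^2 .\tag{1}$$

## 9. One density $p$ sees a constant; all densities together see $\ln\tau$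

Condition on $w$, which is independent of $D$. If $w$ is low, then $A$ needs two elements of $S(w)$ in $D$, so its conditional probability is at most $\binom{|S(w)|}2p^2\le\frac12M^2p^2$. Here the requirement $|D\cap S(w)|\ge2$ matters: a single element would have probability of order $p$, which is no smaller than the left side of (1).

If $w$ is high, write $s=|S(w)|$ and $a=|S_{\rm low}(w)|\le s$. The conditional probability of $A$ is
$$P_{s,a}(p)=1-(1-p)^a-ap(1-p)^{s-1}\qquad(\text{and }0\text{ if }a=0).$$
Indeed, from the event $D\cap S_{\rm low}(w)\ne\emptyset$ we remove the case in which $D\cap S(w)$ is a single element of $S_{\rm low}(w)$. So (1) becomes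
$$p(1-\varepsilon)\le\mathbb E_w\bigl[\mathbf 1_{w\text{ high}}P_{s,a}(p)\bigr]+\tfrac32M^2p^2 .\tag{2}$$

The sensible first move is to fix one $p$. Since $P_{s,a}(p)\le1-(1-p)^a\le ap$, (2) gives $\mathbb E_w[\mathbf 1_{w\text{ high}}\,a]\ge1-\varepsilon-\frac32M^2p=1-o(1)$. Now $\sum_{w\text{ high}}a(w)$ is at most the sum of all degrees, so this says only $d\ge1-o(1)$. No logarithm appears.

The way on is to ask which values of $p$ a given high vertex can serve. For $a\ge1$ we have three bounds: $P_{s,a}\le1$, $P_{s,a}\le ap$, and $P_{s,a}\le a(s-1)p^2$, the last because $D$ must contain some $j\in S_{\rm low}(w)$ and another element of $S(w)$. So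
$$\frac{P_{s,a}(p)}p\le\min\Bigl(\frac1p,\ a,\ a(s-1)p\Bigr),$$
which is much smaller than $a$ when $p\ll1/s$ and when $p\gg1/a$. A vertex works at full strength only for $p$ between about $1/s$ and $1/a$. By (2), all scales from $p_0$ to $p_1$ must be served, and on a logarithmic axis they have total length $\ln(p_1/p_0)\approx\lambda$. We therefore integrate $P_{s,a}(p)/p$ against $dp/p$.

**Integration over $p$.** Divide (2) by $p^2$ and integrate over $[p_0,p_1]$. Since $P_{s,a}\ge0$, the inner integral may be extended to $[0,1]$ (its finiteness is shown in Section 10):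
$$\mathbb E_w\left[\mathbf 1_{w\text{ high}}\int_0^1\frac{P_{s,a}(p)}{p^2}\,dp\right]\ge(1-\varepsilon)\ln\frac{p_1}{p_0}-\tfrac32M^2p_1=(1-o(1))\lambda .\tag{3}$$
Here $\ln(p_1/p_0)=\ln\frac{\tau}{2\lambda^7}=\lambda-7\ln\lambda-\ln2$ and $M^2p_1\le4\lambda^4\cdot\frac12\lambda^{-6}=2\lambda^{-2}$.

## 10. The integral, the tangent line at $1/\Omega$, and the edges between high and low

**Step 1: the case $s=a\ge1$.** We have $P_{a,a}(p)=1-(1-p)^a-ap(1-p)^{a-1}$. It vanishes at $p=0$ and its derivative is $a(a-1)p(1-p)^{a-2}$ (for $a=1$ everything is $0$). So for $a\ge2$ we have $P_{a,a}(p)=\int_0^pa(a-1)u(1-u)^{a-2}\,du$. The integrand is nonnegative, so we may exchange the integrals; since $\int_u^1p^{-2}dp=\frac1u-1$,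
$$\int_0^1\frac{P_{a,a}(p)}{p^2}\,dp=\int_0^1a(a-1)u(1-u)^{a-2}\Bigl(\frac1u-1\Bigr)du=a(a-1)\int_0^1(1-u)^{a-1}du=a-1 .$$
For $a=1$ both sides are $0$.

**Step 2: the general case $1\le a\le s$, by comparison with Step 1.** The difference $P_{s,a}-P_{a,a}$ equals $ap\bigl((1-p)^{a-1}-(1-p)^{s-1}\bigr)$. Since $(1-p)^{k-1}-(1-p)^k=p(1-p)^{k-1}$, the difference telescopes:
$$\int_0^1\frac{P_{s,a}-P_{a,a}}{p^2}\,dp=a\int_0^1\frac{(1-p)^{a-1}-(1-p)^{s-1}}p\,dp=a\sum_{k=a}^{s-1}\int_0^1(1-p)^{k-1}dp=a\sum_{k=a}^{s-1}\frac1k .$$
As a check, for $s=2$, $a=1$ we have $P_{2,1}(p)=p-p(1-p)=p^2$, with integral $1$, and the formula gives $0+1$.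

If $s=a$, the sum is $0$. If $s>a$, then $\sum_{k=a}^{s-1}\frac1k\le\frac1a+\int_a^{s-1}\frac{du}u\le\frac1a+\ln\frac sa$, so the right side is at most $1+a\ln(s/a)$. In both cases, adding $a-1$,
$$\int_0^1\frac{P_{s,a}(p)}{p^2}\,dp\le a\Bigl(1+\ln\frac sa\Bigr).\tag{4}$$

**Step 3: make the bound linear in $s$ and $a$, so that it can be summed over vertices.** The logarithm lies below its tangent line at $1/\Omega$. For $\theta=s/a$,
$$\ln\theta\le\ln\frac1\Omega+\Omega\Bigl(\theta-\frac1\Omega\Bigr)=\Omega+\Omega\theta-1 .$$
Hence $a(1+\ln\theta)\le a(\Omega+\Omega\theta)=\Omega(s+a)$, and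
$$\int_0^1\frac{P_{s,a}(p)}{p^2}\,dp\le\Omega(s+a).\tag{5}$$
For $a=0$ the left side is $0$ and (5) is trivial. The point $1/\Omega$ is chosen so that the coefficients of $s$ and of $a$ come out equal, which is what the next step uses.

**Step 4: count edges between high and low vertices from the low side.** By (3) and (5), $(1-o(1))\lambda\le\Omega\,\mathbb E_w[\mathbf 1_{w\text{ high}}(s+a)]$. The sum $\sum_{w\text{ high}}a(w)$ is the number of edges of $H$ between high and low vertices, which is at most $\sum_{x\text{ low}}|S(x)|$. Therefore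
$$\sum_{w\text{ high}}\bigl(s(w)+a(w)\bigr)\le\sum_{w\text{ high}}|S(w)|+\sum_{x\text{ low}}|S(x)|=2^nd,$$
that is, $\mathbb E_w[\mathbf 1_{w\text{ high}}(s+a)]\le d$. Explicitly,
$$d\ge\frac1\Omega\Bigl((1-\varepsilon)(\lambda-7\ln\lambda-\ln2)-3\lambda^{-2}\Bigr)=\Bigl(\frac1\Omega-o(1)\Bigr)\lambda ,$$
where the error depends only on $\tau$. Since $|E(H)|=2^nd/2$ and $\lambda=\ln\tau$,
$$|E(H)|\ge\Bigl(\frac1{2\Omega}-o(1)\Bigr)2^n\ln\tau .$$
For $t=\infty$ we have $\tau=n$ and $\ln n=\ln2\cdot\log_2n$, and $\frac{\ln2}{2\Omega}=0.611\ldots$. This proves Theorem 2. $\blacksquare$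

**Remark (the role of $S_{\rm low}$).** If we forget that $y$ is low and put $S(w)$ in place of $S_{\rm low}(w)$ throughout, then $a=s$, Step 1 gives the integral $s-1$, and (3) reads $(1-o(1))\lambda\le\mathbb E_w[\mathbf 1_{w\text{ high}}(s-1)]\le d$. This already has the order $\ln\tau$, with constant $1$ in place of $1/\Omega=1.76\ldots$ in the bound for $d$. In the full argument an edge from a high vertex to a low one serves through $a$ as well as through $s$, while the degree of the low end, which this weaker version ignores, pays for it in Step 4.
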